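# A simple separable C$^*$-algebra whose multiplier algebra has a character

## 1. The guess "no", and the cases that support it

A **character** of a C$^*$-algebra $B$ is a nonzero $*$-homomorphism $B\to\mathbb C$, that is, a one-dimensional irreducible representation. A C$^*$-algebra is **simple** if it is nonzero and its only closed two-sided ideals are $0$ and itself. The multiplier algebra $M(A)$ is the largest unital C$^*$-algebra that contains $A$ as an essential ideal. If $A$ acts faithfully and nondegenerately on a Hilbert space $\mathcal H$, then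
$$M(A)=\{z\in B(\mathcal H): zA\subset A,\ Az\subset A\}.$$
The **strict topology** on $M(A)$ is the one in which $z_i\to z$ means $\|z_ia-za\|\to0$ and $\|az_i-az\|\to0$ for every $a\in A$. A bounded sequence $(z_i)$ for which $(z_ia)$ and $(az_i)$ are Cauchy for all $a\in A$ converges strictly to an element of $M(A)$. For example, $M(A)=A$ if $A$ is unital, $M(\mathcal K(\ell^2))=B(\ell^2)$, and $M(\bigoplus_nA_n)=\prod_nA_n$ for unital $A_n$.

A character of $A$ extends to $M(A)$, as every nondegenerate representation does. So if $M(A)$ has no characters, neither has $A$. We ask about the converse for simple algebras. A simple $A$ has a character only if $A\cong\mathbb C$, since the kernel must be $0$. So the question reads: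

*Is there a simple, separable C$^*$-algebra $A\not\cong\mathbb C$ such that $M(A)$ has a character?*

It is posed in the slides "Are C$^*$-algebras determined by their linear and orthogonality structure?". The answer one would first guess is no: a simple algebra is very noncommutative, and $M(A)$ should inherit this. We test the guess.

*Unital $A$.* Here $M(A)=A$ is simple, so a character forces $A\cong\mathbb C$. The guess holds. More generally, let $A\not\cong\mathbb C$ be simple and let $\chi$ be a character of $M(A)$. The kernel of $\chi|_A$ is $0$ or $A$, and $0$ would give $A\cong\mathbb C$. Hence $\chi(A)=0$, and $\chi$ lives on $M(A)/A$. In particular $A$ must be nonunital.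

*$A=\mathcal K(\ell^2)$.* In $B(\ell^2)$ there are isometries $s_1,s_2$ with $s_1s_1^*+s_2s_2^*=1$. A character $\chi$ would satisfy $|\chi(s_i)|^2=\chi(s_i^*s_i)=1$, and so $1=\chi(s_1s_1^*+s_2s_2^*)=2$. The guess holds.

*A nonsimple test: $A=\bigoplus_nM_{k_n}$ with all $k_n\ge2$.* Each $k_n$ can be written as $2a+3b$ with integers $a,b\ge0$, so there is a unital $*$-homomorphism $M_2\oplus M_3\to M_{k_n}$. Together these give a unital $*$-homomorphism $M_2\oplus M_3\to\prod_nM_{k_n}=M(A)$. Since $M_2\oplus M_3$ has no character, neither has $M(A)$.

In all these cases a fixed finite set of elements of $M(A)$ shows that there is no character. If either hypothesis of the question is dropped, the corresponding guess is false: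

- (Robert–Rørdam 2013) There are simple, unital, separable $A_n\not\cong\mathbb C$ such that $\prod_nA_n$ has a character. Then $\bigoplus_nA_n$ is separable without characters, but not simple, and $M(\bigoplus_nA_n)=\prod_nA_n$ has a character.
- (Sakai 1971, Pedersen 1972) Let $M$ be a II$_1$ factor and $\varphi$ a pure state on $M$. Then $A=\{a\in M:\varphi(a^*a)=\varphi(aa^*)=0\}$ is simple, but nonseparable, and $M(A)/A\cong\mathbb C$.

For simple and separable $A$ the guess is false as well.

## 2. Characters, matrix quotients and traces: the theorems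

An **AH-algebra** is an inductive limit of a sequence of finite direct sums of algebras $p\,C(X,M_N)\,p$, where $X$ is compact metrizable and $p\in C(X,M_N)$ is a projection. These building blocks are nuclear and nuclearity passes to inductive limits, so AH-algebras are nuclear. A **tracial state** is a positive functional $\tau$ of norm one with $\tau(ab)=\tau(ba)$.

**Theorem A.** There is a simple, separable C$^*$-algebra $A\not\cong\mathbb C$ such that $M(A)$ has a character.

**Theorem B.** Let $(d_n)_{n\ge1}$ be any sequence of positive integers. There are a simple, separable, infinite-dimensional AH-algebra $A$, mutually orthogonal projections $p_n\in A$ with $\sum_np_n=1$ strictly in $M(A)$, and unital $*$-homomorphisms $\iota_n\colon M_{d_n}\to p_nAp_n$ such that: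

1. If $\omega$ is a free ultrafilter on $\mathbb N$ and $S:=\{n:d_n=d\}\in\omega$, then there is a surjective $*$-homomorphism $\Phi_\omega\colon M(A)\to M_d$ with $\Phi_\omega(A)=0$, with $\Phi_\omega\big(\sum_{n\in S}\iota_n(x)\big)=x$ for $x\in M_d$, and with $\Phi_\omega\big(\sum_{n\in T}p_n\big)=1$ if $T\in\omega$ and $=0$ if $T\notin\omega$.
2. For each $d$ that occurs infinitely often in $(d_n)$, $M(A)$ has exactly $2^{2^{\aleph_0}}$ unitary equivalence classes of $d$-dimensional irreducible representations. In particular, with $d_n=1$ for all $n$, $M(A)$ has exactly $2^{2^{\aleph_0}}$ characters. With a suitable $(d_n)$, $M(A)$ has irreducible representations of every finite dimension.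
3. $A$ has a tracial state if and only if $\sum_nd_n2^{-n}<\infty$. So both cases occur for algebras $A$ as in Theorem A.

The third statement says where the guess was right. Let $\mathcal Z$ be the Jiang–Su algebra; it and nuclear dimension are recalled in Section 9.

**Proposition C.** If $A$ is a C$^*$-algebra such that $A\cong A\otimes\mathcal Z$, or $M_k(A)$ is stable for some $k\ge1$, then $M(A)$ has no nonzero finite-dimensional representation. Consequently, if $A$ is simple and separable with finite nuclear dimension and $M(A)$ has a character, then $A\cong\mathbb C$.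

## 3. Almost multiplicative states, and why fixed vectors fail

The first step turns "there is a character" into a statement about finitely many elements at a time.

**Lemma 1.** A unital C$^*$-algebra $B$ has a character if and only if for every finite $F\subset B$ and every $\varepsilon>0$ there is a state $\varphi$ on $B$ with $\big|\varphi(a^*a)-|\varphi(a)|^2\big|<\varepsilon$ for all $a\in F$.

*Proof.* A character is a state with $\varphi(a^*a)=|\varphi(a)|^2$ for all $a$, which gives one direction. For the other, choose states $\varphi_{F,\varepsilon}$ as in the statement and let the pairs $(F,\varepsilon)$ be directed by inclusion in $F$ and reverse order in $\varepsilon$. The state space of $B$ is weak$^*$ compact, so this net has a cluster point $\chi$, a state. For fixed $a$ the map $\varphi\mapsto\varphi(a^*a)-|\varphi(a)|^2$ is weak$^*$ continuous, and on $\varphi_{F,\varepsilon}$ it is smaller than $\varepsilon$ in absolute value as soon as $a\in F$. Hence $\chi(a^*a)=|\chi(a)|^2$ for all $a\in B$. The form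
$$(a,b)\mapsto\chi(a^*b)-\overline{\chi(a)}\,\chi(b)$$
is sesquilinear and vanishes for $a=b$, so it is $0$ by polarization. As $\chi(a^*)=\overline{\chi(a)}$, we get $\chi(ab)=\chi(a)\chi(b)$. Finally $\chi(1)=1\ne0$. $\square$

If $\varphi(z)=\langle z\xi,\xi\rangle$ is a vector state, then $\varphi(a^*a)-|\varphi(a)|^2=\|a\xi-\langle a\xi,\xi\rangle\xi\|^2$. So we are looking for approximate joint eigenvectors of finitely many elements.

A sensible first attempt runs as follows. Take a simple separable $A$ with nonzero mutually orthogonal projections $p_n$ such that $\sum_np_n=1$ strictly. Choose for each $n$ a pure state $\varphi_n$ living under $p_n$, and hope that some weak$^*$ cluster point of $(\varphi_n)$ is a character of $M(A)$. Such a cluster point does kill $A$, as it should: for $a\in A$ we have $\|p_nap_n\|\to0$. But the attempt fails at one definite point.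

**Remark (states chosen in advance).** Let $A$ and $p_n$ be as above with $p_nAp_n\neq\mathbb Cp_n$ for all $n$. Let $\varphi_n$ be a pure state of $p_nAp_n$, extended to $M(A)$ by $\varphi_n(z)=\varphi_n(p_nzp_n)$. Then no cluster point of $(\varphi_n)$ is a character.

To check this, let $\pi$ be the GNS representation of $\varphi_n$ and $\xi$ its cyclic unit vector. The corner $p_nAp_n$ is simple and not $\mathbb C$, so it has no character, and $\pi$ acts on a space of dimension at least $2$. Pick a unit vector $\eta\perp\xi$. By Kadison's transitivity theorem there is a self-adjoint $h\in p_nAp_n$ such that $\pi(h)$ interchanges $\xi$ and $\eta$. Put $a_n=f(h)$ with $f(t)=\max(-1,\min(1,t))$, the functional calculus being taken in $p_nAp_n$. Then $\|a_n\|\le1$. On the invariant plane spanned by $\xi,\eta$, the operator $\pi(h)$ has spectrum $\{\pm1\}$, which $f$ fixes, so $\pi(a_n)\xi=\eta$. The sum $a=\sum_na_n$ converges strictly (equation (4) below carries out this estimate; it only uses that $\sum_{k\le n}p_k\to1$ strictly). Since $ap_n=a_n$, we get $\varphi_n(a)=\langle\eta,\xi\rangle=0$ and $\varphi_n(a^*a)=\varphi_n(a_n^*a_n)=\|\eta\|^2=1$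 for every $n$. So every cluster point $\chi$ has $\chi(a)=0$ and $\chi(a^*a)=1$.

The states must therefore be chosen after $F$. Lemma 1 allows exactly that, and it tells us what to ask of $p_n$: any $n$ elements of $M(A)$ should have an approximate joint eigenvector under $p_n$. The eigenvector may depend on the elements, but its existence must be unavoidable. Topology can supply such a statement.

## 4. Forced invariant lines over projective spaces

**Definition (endomorphism algebra of a bundle).** For a Hermitian vector bundle $E$ over a compact metrizable space $X$ let $\Gamma(X,\operatorname{End}E)$ be the C$^*$-algebra of continuous sections $b$, $b(x)\in B(E(x))$, with pointwise operations and the sup norm. It is unital and separable. Since $E$ is a complemented subbundle of a trivial bundle $X\times\mathbb C^N$, it is isomorphic to $p\,C(X,M_N)\,p$ for a projection $p$. For trivial $E$ of rank $r$ it is $C(X,M_r)$; for a line bundle $\ell$ it is $C(X)$.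

We recall the facts on Chern classes that we use, for complex vector bundles over compact manifolds. The class $c_i(W)\in H^{2i}(X;\mathbb Z)$ is natural under pullback, vanishes for $i>\operatorname{rank}W$, and the total class $c=\sum_ic_i$ satisfies $c(V\oplus W)=c(V)c(W)$ and $c(\text{trivial})=1$. For line bundles, $c_1(L\otimes L')=c_1(L)+c_1(L')$ and $c_1(L^*)=-c_1(L)$. Write $c_{\rm top}(W)$ for $c_{\operatorname{rank}W}(W)$. There are two consequences.

- If $W$ is a direct sum of line bundles $L_j$, then $c_{\rm top}(W)=\prod_jc_1(L_j)$.
- If $W$ has a section without zeros, then $W\cong\mathbb C\oplus W'$ with $\operatorname{rank}W'=\operatorname{rank}W-1$, so $c(W)=c(W')$ and $c_{\rm top}(W)=0$. Hence if $c_{\rm top}(W)\ne0$, every section of $W$ has a zero.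

Finally $H^*(\mathbb{CP}^D;\mathbb Z)=\mathbb Z[y]/(y^{D+1})$, where $y=c_1(\ell)$ and $\ell$ is the tautological line bundle.

**Example.** Let $E=\mathbb C^r\oplus\ell$ over $\mathbb{CP}^D$ and $b_1,\dots,b_n\in\Gamma(\mathbb{CP}^D,\operatorname{End}E)$. The line $\ell(x)$ is invariant under all $b_i(x)$ exactly when the parts of the $b_i$ that map $\ell$ to $\mathbb C^r$ vanish at $x$. Together they form a section of $\operatorname{Hom}(\ell,\mathbb C^r)^{\oplus n}=(\ell^*)^{\oplus nr}$, whose top Chern class is $(-y)^{nr}$. This is nonzero if $nr\le D$, and then the $b_i$ have a joint eigenvector at some point. If $nr\ge D+1$, this can fail: the $D+1$ homogeneous coordinates are sections of $\ell^*$ without common zero.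

So the power that $y$ can bear measures how many matrices are forced to have a joint eigenvector in $\ell$. We now have to make a simple algebra out of such blocks, and here is a second difficulty. The usual way to obtain a simple inductive limit is to add point evaluations to the connecting maps, $f\mapsto f\oplus f(t)$. If the summand $f(t)$ acts on a trivial bundle, then the complement of $\ell$ in the $m$-th bundle contains trivial bundles of rank tending to infinity with $m$. By the last line of the example, as soon as this rank exceeds $D$ a single element of the $m$-th algebra can move $\ell$ off itself at every point. In the claim we need, the number $n$ of elements is fixed first, but $m$ comes from approximating them and is not under control.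

The remedy is to let each point evaluation act on a bundle twisted by a new line bundle $q$, pulled back from a new projective space. Then $\operatorname{Hom}(\ell,q)$ has first Chern class $w-y$ with $w=c_1(q)$, and in the product for $c_{\rm top}$ we can choose the term $w$, which uses up none of the nilpotent variable $y$.

## 5. The inductive limit

**Step 1: the numbers and the spaces.** Fix positive integers $d_1,d_2,\dots$. For Theorem A take all $d_n=1$. Put $r_0=0$ and $r_n=2r_{n-1}+d_n$. Summing $r_k-r_{k-1}=r_{k-1}+d_k$ gives
$$r_n=\sum_{k\le n}(r_{k-1}+d_k).\tag{1}$$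
Put $D_n:=n\cdot\max_{j\le n}d_j\cdot r_n$ and $Y_n=\mathbb{CP}^{D_n}\times\mathbb{CP}^{D_n}$. Let $\ell_n$ and $q_n$ be the Hermitian line bundles on $Y_n$ pulled back from the tautological bundles of the first and second factor. Let $X_n=Y_1\times\dots\times Y_n$, with coordinate projections $\pi_{m,n}\colon X_m\to X_n$ for $m\ge n$, and write $\ell_k,q_k$ also for the pullbacks to $X_m$, $m\ge k$. With $y_k=c_1(\ell_k)$ and $w_k=c_1(q_k)$, Künneth gives
$$H^*(X_m;\mathbb Z)=\mathbb Z[y_1,w_1,\dots,y_m,w_m]/(y_k^{D_k+1},\,w_k^{D_k+1}:k\le m).\tag{2}$$

**Step 2: the evaluation points.** For simplicity of the limit we want points $t_m\in X_m$ such that for every $n$ the set $\{\pi_{m,n}(t_m):m\ge n\}$ is dense in $X_n$. Let $(x_{n,i})_{i\ge1}$ be a dense sequence in $X_n$. List the pairs $(n,i)$ diagonal by diagonal ($n+i$ constant), within each diagonal by increasing $n$; this is a surjection $\sigma\colon\mathbb N\to\mathbb N\times\mathbb N$. The pair $(n,i)$ is preceded on its diagonal by $n-1$ others, so $\sigma(m)=(n,i)$ implies $n\le m$. Let $t_m$ be any point of $X_m$ with $\pi_{m,n}(t_m)=x_{\sigma(m)}$.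 Then every $x_{n,i}$ is some $\pi_{m,n}(t_m)$ with $m\ge n$.

**Step 3: bundles, algebras, maps.** Let $H_n=\mathbb C^{d_n}$, let $E_1=H_1\otimes\ell_1$ over $X_1$, and inductively, over $X_{n+1}$,
$$E_{n+1}=\pi_{n+1,n}^*E_n\ \oplus\ \big(E_n(t_n)\otimes q_{n+1}\big)\ \oplus\ \big(H_{n+1}\otimes\ell_{n+1}\big).$$
Here $E_n(t_n)$ is one fixed Hilbert space, of dimension $\operatorname{rank}E_n$. Inductively, $\operatorname{rank}E_{n+1}=2r_n+d_{n+1}=r_{n+1}$. Let $B_n=\Gamma(X_n,\operatorname{End}E_n)$ and
$$\psi_n\colon B_n\to B_{n+1},\qquad\psi_n(f)(x,y)=f(x)\oplus\big(f(t_n)\otimes1\big)\oplus0\qquad(x\in X_n,\ y\in Y_{n+1}).$$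
This is a $*$-homomorphism, injective because of the first summand. Let $A=\varinjlim(B_n,\psi_n)$. We regard $B_1\subset B_2\subset\dots\subset A$ and write $\psi_{n,m}\colon B_n\to B_m$ for the composed inclusion. By construction $A$ is a separable AH-algebra.

As an example, for $d_n=1$ we get $r_n=2^n-1$ and $D_n=n(2^n-1)$, and up to isomorphism
$$E_1=\ell_1,\qquad E_2=\ell_1\oplus q_2\oplus\ell_2,\qquad E_3=\ell_1\oplus q_2\oplus\ell_2\oplus q_3^{\oplus3}\oplus\ell_3 .$$
In general, unwinding the recursion gives, as bundles over $X_m$,
$$E_m\cong\bigoplus_{k=1}^m\big(\ell_k^{\oplus d_k}\oplus q_k^{\oplus r_{k-1}}\big).\tag{3}$$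

**Step 4: projections with sum $1$.** Let $e_n$ be the unit of $B_n$. Since $\psi_n(e_n)\le e_{n+1}$ and $e_ma=a=ae_m$ for $a\in B_n$, $m\ge n$, the sequence $(e_n)$ is an increasing approximate unit of $A$. Put $p_1=e_1$ and $p_n=e_n-e_{n-1}$ for $n\ge2$. In $B_n$, $\psi_{n-1}(e_{n-1})$ is the identity on the first two summands of $E_n$, so $p_n$ is the projection onto $H_n\otimes\ell_n$. Let
$$\iota_n\colon M_{d_n}=B(H_n)\to p_nB_np_n,\qquad\iota_n(x)=x\otimes1_{\ell_n}\text{ on }H_n\otimes\ell_n,\quad 0\text{ on the complement}.$$
The $p_n$ are mutually orthogonal and $\sum_{k\le n}p_k=e_n$. If $z_k\in p_kAp_k$ is a bounded sequence, then $\sum_kz_k$ converges strictly in $M(A)$: for $n<n'$ and $a\in A$,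
$$\Big\|\sum_{n<k\le n'}z_ka\Big\|=\Big\|\Big(\sum_{n<k\le n'}z_k\Big)(e_{n'}-e_n)(1-e_n)a\Big\|\le\sup_k\|z_k\|\,\|(1-e_n)a\|\longrightarrow0,\tag{4}$$
and similarly on the other side. In particular $\sum_np_n=1$ strictly.

**Step 5: $A$ is simple and infinite-dimensional.** Let $I\ne0$ be a closed ideal of $A$. If $I\cap B_n=0$ for all $n$, then $A\to A/I$ would be injective, hence isometric, on each $B_n$, hence isometric on $A$, and $I=0$. So there is $0\ne f\in I\cap B_n$ for some $n$. The set where $f\neq0$ is open and nonempty, so by Step 2 there is $m\ge n$ with $f(\pi_{m,n}(t_m))\ne0$. Since $f\circ\pi_{m,n}$ is a direct summand of $\psi_{n,m}(f)$, we have $\psi_{n,m}(f)(t_m)\neq0$. Now $\psi_{n,m+1}(f)$ contains the summand $\psi_{n,m}(f)(t_m)\otimes1$ at every point of $X_{m+1}$, so it vanishes nowhere. For $k\ge m+1$, $\psi_{n,k}(f)$ contains the summand $\psi_{n,m+1}(f)\circ\pi_{k,m+1}$ and so vanishes nowhere on $X_k$.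

Let $J\subset B_k$ be the closed ideal generated by $g=\psi_{n,k}(f)$; we show $J=B_k$. At each $x\in X_k$ the set $\{j(x):j\in J\}$ is a nonzero ideal of the simple algebra $\operatorname{End}E_k(x)$, so there is $j_x\in J$ with $j_x(x)=1$, and $\|j_x-1\|<\tfrac12$ on a neighborhood of $x$. Take a finite subcover and a subordinate partition of unity $(g_i)$. As $C(X_k)$ lies in the center of $B_k$, the element $j=\sum_ig_ij_{x_i}$ is in $J$, and $\|j-1\|\le\frac12$. So $j$ is invertible and $J=B_k$. Hence $B_k\subset I$ for all $k\ge m+1$, and $I=A$.

So $A$ is simple. It contains infinitely many nonzero orthogonal projections $p_n$, so it is infinite-dimensional, and $A\not\cong\mathbb C$.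

**Step 6: the subbundle that we watch.** For $n\le m$ let
$$K_{n,m}:=\pi_{m,n}^*(H_n\otimes\ell_n)\subset\pi_{m,n}^*E_n\subset E_m .$$
On the summand $\pi_{m,n}^*E_n$ of $E_m$ the element $\psi_{n,m}(f)$ acts as $f\circ\pi_{m,n}$. Hence
$$\psi_{n,m}(p_n)\text{ is the identity on }K_{n,m},\qquad\psi_{n,m}(\iota_n(x))\text{ acts as }x\otimes1\text{ on }K_{n,m}.\tag{5}$$
In the isomorphism (3), $K_{n,m}$ corresponds to $\ell_n^{\oplus d_n}$ and $E_m\ominus K_{n,m}$ to the sum of the remaining summands. Note that for $m>n$ the projection $\psi_{n,m}(p_n)$ is larger than the projection onto $K_{n,m}$, because of the point evaluations. For $d_n=1$, for instance, the image of $p_1$ in $B_2$ has range $\ell_1\oplus q_2$.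

## 6. The top Chern class of $\operatorname{Hom}(K_{n,m},E_m\ominus K_{n,m})^{\oplus n}$

This is the step where the topology forces invariance. Note that $n$ is both the index of $p_n$ and the number of elements, and that $m\ge n$ is arbitrary.

**Lemma 2.** Let $n\le m$ and $b_1,\dots,b_n\in B_m$. There is $x\in X_m$ such that $b_i(x)K_{n,m}(x)\subset K_{n,m}(x)$ for $i=1,\dots,n$.

*Proof.* **Reduction to a nonvanishing class.** Write $K=K_{n,m}$ and let $Q\in B_m$ be the projection onto $K$. The elements $(1-Q)b_iQ$, $i=1,\dots,n$, together form a section of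
$$W=\operatorname{Hom}(K,E_m\ominus K)^{\oplus n},$$
and $x$ is as required exactly when this section vanishes at $x$. By Section 4 it is enough to show $c_{\rm top}(W)\ne0$. (If $W=0$, which happens for $n=m=1$, there is nothing to prove.)

**Computation of the class.** By (3), $K\cong\ell_n^{\oplus d_n}$, and $E_m\ominus K$ is the sum of the $q_k^{\oplus r_{k-1}}$ for $k\le m$ and the $\ell_k^{\oplus d_k}$ for $k\le m$, $k\ne n$. Since $\operatorname{Hom}(\ell_n,L)=\ell_n^*\otimes L$ has first Chern class $c_1(L)-y_n$,
$$c_{\rm top}(W)=\prod_{k=1}^m(w_k-y_n)^{nd_nr_{k-1}}\prod_{k\le m,\,k\ne n}(y_k-y_n)^{nd_nd_k}.\tag{6}$$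

**Choice of a monomial.** Expand the right-hand side of (6) as a polynomial with integer coefficients, before any relation is imposed. From the factors with $k>n$ we take the new variables, and from all others $-y_n$. So consider
$$\mu=y_n^{\,e}\prod_{k=n+1}^mw_k^{\,nd_nr_{k-1}}\,y_k^{\,nd_nd_k},\qquad e=nd_n\Big(\sum_{k\le n}r_{k-1}+\sum_{k<n}d_k\Big)=nd_n(r_n-d_n),$$
the last equality by (1). The exponent $e$ does not depend on $m$.

**Its coefficient is $\pm1$.** For $k>n$ the variable $w_k$ occurs only in $(w_k-y_n)^{nd_nr_{k-1}}$, and $\mu$ contains it to the full power; so all of these factors must contribute $w_k$. The same holds for $y_k$, $k>n$. For $k\le n$ the monomial $\mu$ contains no $w_k$, so the factors $w_k-y_n$ with $k\le n$ must contribute $-y_n$; likewise the factors $y_k-y_n$ with $k<n$. Thus exactly one choice produces $\mu$, and its coefficient is $(-1)^e$.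

**The monomial survives the relations.** We check the exponents against (2). First, $e\le nd_nr_n\le D_n$. For $k>n$, both $nd_nr_{k-1}$ and $nd_nd_k$ are at most $k\cdot\max_{j\le k}d_j\cdot r_k=D_k$, because $r_{k-1}\le r_k$ and $d_k\le r_k$. The ideal in (2) is spanned by the monomials in which some exponent exceeds its bound $D_k$, and the other monomials form a $\mathbb Z$-basis of the quotient. So the coefficient of $\mu$ in $c_{\rm top}(W)$ is still $\pm1$, and $c_{\rm top}(W)\neq0$. $\square$

For $d_n=1$, $n=2$, $m=3$ the class (6) is $(y_1-y_2)^2(w_2-y_2)^2(w_3-y_2)^6(y_3-y_2)^2$, with $\mu=y_2^4\,w_3^6\,y_3^2$, and the bounds are $D_2=6$, $D_3=21$.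

## 7. A character on $M(A)$

*Proof of Theorem A.* Take $d_n=1$ for all $n$. By Section 5, $A$ is simple, separable and $\not\cong\mathbb C$. We verify the criterion of Lemma 1 for $B=M(A)$. Let $F\subset M(A)$ be finite and $\varepsilon>0$.

**Step 1: push $F$ into a finite stage.** Let $n\ge\max(1,|F|)$, $p=p_n$ and $\delta>0$. For $a\in F$ we have $ap\in A$, because $A$ is an ideal of $M(A)$. So there are $m\ge n$ and $b_a\in B_m$ with $\|ap-b_a\|<\delta$ for all $a\in F$.

**Step 2: find the joint eigenvector.** There are at most $n$ elements $b_a$. We pad the list with zeros and apply Lemma 2: there is $x\in X_m$ such that the line $K_{n,m}(x)$ is invariant under all $b_a(x)$. Let $\xi$ be a unit vector in it, so $b_a(x)\xi=\lambda_a\xi$ with $\lambda_a\in\mathbb C$.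

**Step 3: make it a state on $M(A)$.** The state $b\mapsto\langle b(x)\xi,\xi\rangle$ of $B_m$ extends to a state $\varphi$ of $M(A)$. By (5), $p$ acts as the identity on $\xi$, so $\varphi(p)=1$ and $\varphi(1-p)=0$. For $c\in M(A)$, Cauchy–Schwarz gives $|\varphi(c(1-p))|^2\le\varphi(cc^*)\varphi(1-p)=0$, and similarly on the left. Hence
$$\varphi(c)=\varphi(cp)=\varphi(pcp)\qquad(c\in M(A)).\tag{7}$$

**Step 4: the estimate.** Let $a\in F$. By (7) and $\varphi(b_a)=\lambda_a$,
$$|\varphi(a)-\lambda_a|=|\varphi(ap-b_a)|\le\delta .$$
Moreover $\varphi(a^*a)=\varphi((ap)^*(ap))$ by (7), and $\varphi(b_a^*b_a)=\|b_a(x)\xi\|^2=|\lambda_a|^2$; here it matters that $\xi$ is an eigenvector. With $\|b_a\|\le\|a\|+\delta$ this gives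
$$\big|\varphi(a^*a)-|\lambda_a|^2\big|\le\|(ap)^*(ap)-b_a^*b_a\|\le\|ap\|\,\|ap-b_a\|+\|ap-b_a\|\,\|b_a\|\le\delta(2\|a\|+\delta).$$
Finally $|\lambda_a|\le|\varphi(a)|+\delta\le\|a\|+\delta$, so $\big||\varphi(a)|^2-|\lambda_a|^2\big|\le\delta(2\|a\|+\delta)$. Together,
$$\big|\varphi(a^*a)-|\varphi(a)|^2\big|\le2\delta(2\|a\|+\delta)\qquad(a\in F),$$
which is less than $\varepsilon$ if $\delta$ was chosen small enough. Lemma 1 gives a character of $M(A)$. $\blacksquare$

There is no conflict with the remark in Section 3: the point $x$, and with it the state, depends on $F$ and on $\delta$.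

## 8. Matrix quotients along ultrafilters, their number, and traces

Let $(d_n)$ be arbitrary and $A,p_n,\iota_n$ as in Section 5, where it was shown that $A$ is simple, separable, AH and infinite-dimensional and that $\sum_np_n=1$ strictly.

*Proof of Theorem B (1).* We run Section 7 with the $d$-dimensional space $K_{n,m}(x)$ in place of a line and completely positive maps into $M_d$ in place of states. The ultrafilter controls which $n$ are used. Let $\omega$ be a free ultrafilter with $S=\{n:d_n=d\}\in\omega$.

**Step 1: one approximately multiplicative map.** Let $F\subset M(A)$ be finite, $\varepsilon>0$, $T\in\omega$. The set $T\cap S\in\omega$ is infinite, as $\omega$ is free, so we can choose $n\in T\cap S$ with $n\ge\max(1,|F|)$. Let $\delta>0$. As before choose $m\ge n$ and $b_a\in B_m$ with $\|ap_n-b_a\|<\delta$ for $a\in F$, and then $x\in X_m$ with $b_a(x)K_{n,m}(x)\subset K_{n,m}(x)$ for all $a\in F$, by Lemma 2. Fix a unit vector $\xi$ in the fiber of $\ell_n$ at $x$. Since $d_n=d$,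
$$V\colon\mathbb C^d=H_n\to H_n\otimes\ell_n(x)=K_{n,m}(x)\subset E_m(x),\qquad Vv=v\otimes\xi,$$
is an isometry onto $K_{n,m}(x)$. By invariance, $b_a(x)V=V\lambda_a$ with $\lambda_a=V^*b_a(x)V\in M_d$.

The map $b\mapsto V^*b(x)V$ is unital and completely positive on $B_m$. By Arveson's extension theorem it extends to a unital completely positive map on $e_mAe_m$, which contains $B_m$ and has the same unit $e_m$. Compose this with the compression $z\mapsto e_mze_m$ from $M(A)$ to $e_mAe_m$. The result is a completely positive map $c\colon M(A)\to M_d$ with $c(1)=1$, hence contractive, and $c(b)=V^*b(x)V$ for $b\in B_m$.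

**Step 2: $c$ only sees $p_n$.** By (5), $c(p_n)=V^*V=1$, so $c(1-p_n)=0$. For $v\in\mathbb C^d$, Cauchy–Schwarz for the positive functional $\langle c(\cdot)v,v\rangle$ gives $|\langle c(z(1-p_n))v,v\rangle|^2\le\langle c(zz^*)v,v\rangle\langle c(1-p_n)v,v\rangle=0$. By polarization in $v$, $c(z(1-p_n))=0$; similarly on the left. Hence
$$c(z)=c(zp_n)=c(p_nz)=c(p_nzp_n)\qquad(z\in M(A)).\tag{8}$$

**Step 3: estimates and exact values.** Let $a\in F$. By (8), $\|c(a)-\lambda_a\|=\|c(ap_n-b_a)\|\le\delta$. Further $c(a^*a)=c((ap_n)^*(ap_n))$ and $c(b_a^*b_a)=V^*b_a(x)^*b_a(x)V=\lambda_a^*V^*V\lambda_a=\lambda_a^*\lambda_a$, so $\|c(a^*a)-\lambda_a^*\lambda_a\|\le\delta(2\|a\|+\delta)$ as in Section 7. Also $\|c(a)\|\le\|a\|$ and $\|\lambda_a\|\le\|a\|+\delta$, so $\|c(a)^*c(a)-\lambda_a^*\lambda_a\|\le\delta(2\|a\|+\delta)$. Hence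
$$\|c(a^*a)-c(a)^*c(a)\|\le2\delta(2\|a\|+\delta)<\varepsilon\qquad(a\in F)$$
if $\delta$ is small. Moreover $n\in S\cap T$, so (8) and (5) give
$$c\Big(\sum_{k\in S}\iota_k(z)\Big)=c(\iota_n(z))=V^*(z\otimes1)V=z\quad(z\in M_d),\qquad c\Big(\sum_{k\in T}p_k\Big)=c(p_n)=1.\tag{9}$$
Denote this map by $c_{F,\varepsilon,T}$.

**Step 4: the limit.** Direct the triples $(F,\varepsilon,T)$ by inclusion in $F$, reverse order in $\varepsilon$ and reverse inclusion in $T\in\omega$; this is directed because $\omega$ is closed under finite intersections. All maps $c_{F,\varepsilon,T}$ lie in the product over $z\in M(A)$ of the compact balls of radius $\|z\|$ in $M_d$, so by Tychonoff there is a point-norm cluster point $\Phi_\omega$. It is unital and completely positive, and $\Phi_\omega(a^*a)=\Phi_\omega(a)^*\Phi_\omega(a)$ for all $a\in M(A)$. The map $(a,b)\mapsto\Phi_\omega(a^*b)-\Phi_\omega(a)^*\Phi_\omega(b)$ is sesquilinear and zero for $a=b$, so it vanishes by polarization. Since $\Phi_\omega$ preserves adjoints, it is a $*$-homomorphism.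

**Step 5: the values of $\Phi_\omega$.** By (9), $\Phi_\omega(\sum_{k\in S}\iota_k(z))=z$ for $z\in M_d$, so $\Phi_\omega$ is surjective. Let $T\in\omega$. If $T'\in\omega$ and $T'\subset T$, then the index $n$ chosen for $(F,\varepsilon,T')$ lies in $T'\subset T$, so $c_{F,\varepsilon,T'}(\sum_{k\in T}p_k)=c_{F,\varepsilon,T'}(p_n)=1$. Hence $\Phi_\omega(\sum_{k\in T}p_k)=1$. If $T\notin\omega$, then $\mathbb N\setminus T\in\omega$ and $\sum_{k\in T}p_k=1-\sum_{k\notin T}p_k$, so $\Phi_\omega(\sum_{k\in T}p_k)=0$. Finally, $\Phi_\omega|_A$ maps an infinite-dimensional algebra to a finite-dimensional one and so is not injective; as $A$ is simple, $\Phi_\omega(A)=0$. $\square$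

*Proof of Theorem B (2).* **Many representations.** Let $d$ occur infinitely often, so that $S=\{n:d_n=d\}$ is infinite. By Pospíšil there are $2^{2^{\aleph_0}}$ free ultrafilters on $\mathbb N$ containing $S$. Each gives a surjection $\Phi_\omega\colon M(A)\to M_d$, which is an irreducible representation of dimension $d$. If $\omega\ne\omega'$, choose $T\in\omega\setminus\omega'$. Then $\sum_{k\in T}p_k$ is in the kernel of $\Phi_{\omega'}$ but not in that of $\Phi_\omega$. Unitarily equivalent representations have the same kernel, so $\Phi_\omega$ and $\Phi_{\omega'}$ are inequivalent.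

**Not more.** The separable algebra $A$ acts faithfully and nondegenerately on a separable Hilbert space $\mathcal H$, and $M(A)\subset B(\mathcal H)$. An operator on $\mathcal H$ is determined by its matrix in a countable orthonormal basis, so $M(A)$ has at most $2^{\aleph_0}$ elements; since it contains $\mathbb C1$, it has exactly $2^{\aleph_0}$. So there are at most $(2^{\aleph_0})^{2^{\aleph_0}}=2^{2^{\aleph_0}}$ maps $M(A)\to M_d$.

**The particular cases.** Two characters are unitarily equivalent only if they are equal, so for $d_n=1$ there are exactly $2^{2^{\aleph_0}}$ characters. For the sequence $1,1,2,1,2,3,\dots$ every $d$ occurs infinitely often, and $M(A)$ has irreducible representations of every finite dimension. $\square$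

*Proof of Theorem B (3).* Put $s_n=\sum_{k\le n}d_k2^{-k}$. From $r_n=2r_{n-1}+d_n$ we get $r_n=\sum_{k\le n}2^{n-k}d_k=2^ns_n$.

**Step 1: traces on $B_m$ depend only on fiberwise traces.** Let $\tau$ be a bounded positive trace on $B_m$, $r=r_m$, and let $\operatorname{tr}(b)\in C(X_m)$ be the unnormalized fiberwise trace. We show
$$\tau(b)=\tfrac1r\,\tau\big(\operatorname{tr}(b)\cdot1\big)\qquad(b\in B_m).\tag{10}$$
Let $U\subset X_m$ be open such that $E_m|_U$ has an orthonormal frame, and let $e_{jk}$ be the resulting matrix units of $\operatorname{End}E_m|_U$. For $0\le h\in C_c(U)$, extended by zero,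
$$\tau(he_{jk})=\tau\big((h^{1/2}e_{j1})(h^{1/2}e_{1k})\big)=\tau\big((h^{1/2}e_{1k})(h^{1/2}e_{j1})\big)=\delta_{jk}\,\tau(he_{11}).$$
Summing over $j=k$ gives $\tau(he_{11})=\frac1r\tau(h\cdot1)$, and by linearity $\tau(he_{jk})=\frac{\delta_{jk}}r\tau(h\cdot1)$ for all $h\in C_c(U)$. Now take a finite cover by such sets $U_i$ and a partition of unity $(g_i)$ with $g_i\in C_c(U_i)$. Expanding $g_ib$ in the matrix units over $U_i$ gives $\tau(g_ib)=\frac1r\tau(g_i\operatorname{tr}(b)\cdot1)$, and summing over $i$ gives (10).

**Step 2: the values on $e_n$.** The rank of $\psi_j(f)$ at $(x,y)$ is $\operatorname{rank}f(x)+\operatorname{rank}f(t_j)$, so each $\psi_j$ doubles constant ranks, and $\psi_{n,m}(e_n)$ has constant rank $2^{m-n}r_n$. By (10), for every bounded positive trace $\tau$ on $B_m$ and $n\le m$,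
$$\tau(e_n)=\tau(e_m)\,\frac{2^{m-n}r_n}{r_m}=\tau(e_m)\,\frac{s_n}{s_m}.\tag{11}$$

**Step 3: divergence excludes tracial states.** Suppose $\sum_kd_k2^{-k}=\infty$ and let $\tau$ be a tracial state on $A$. Then (11) and $\tau(e_m)\le1$ give $\tau(e_n)\le s_n/s_m\to0$ as $m\to\infty$. So $\tau(e_n)=0$ for all $n$. As $(e_n)$ is an approximate unit, $\|\tau\|=\lim_n\tau(e_n)=0$, a contradiction.

**Step 4: convergence gives one.** Suppose $s=\sum_kd_k2^{-k}<\infty$. Let $\tau_m$ be a tracial state on $B_m$, for example $b\mapsto\frac1{r_m}\operatorname{tr}(b(x))$ for some point $x$, extended to a state of $A$. Let $\tau$ be a weak$^*$ cluster point of $(\tau_m)$ in the unit ball of $A^*$. It is positive. For $a,b\in B_n$ and $m\ge n$ we have $\tau_m(ab-ba)=0$, so $\tau$ is tracial on each $B_n$ and hence on $A$. By (11), $\tau_m(e_n)=s_n/s_m$ for $m\ge n$, so $\tau(e_n)=s_n/s>0$. Thus $\tau\neq0$, and normalizing it gives a tracial state.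

**Step 5: both cases occur with a character.** For $d_n=1$ the sum is $1$: the algebra of Section 7 has a tracial state. For $d_n=1$ ($n$ odd), $d_n=2^n$ ($n$ even) the sum diverges, so $A$ has no tracial state; as $d=1$ occurs infinitely often, part (1) gives a character of $M(A)$. $\blacksquare$

## 9. $\mathcal Z$-stable algebras, stable amplifications, finite nuclear dimension

For coprime $p,q$ the prime dimension drop algebra is
$$I_{p,q}=\{f\in C([0,1],M_p\otimes M_q):f(0)\in M_p\otimes1,\ f(1)\in1\otimes M_q\}.$$
In $I_{2,3}$, for instance, a projection has constant rank in $\{0,\dots,6\}$, divisible by $3$ because of the endpoint $0$ and by $2$ because of the endpoint $1$. So its only projections are $0$ and $1$. The **Jiang–Su algebra** $\mathcal Z$ is the infinite-dimensional simple inductive limit of prime dimension drop algebras with unital connecting maps that has a unique tracial state; it is determined by this up to isomorphism. We only use that it is unital, simple, nuclear and infinite-dimensional. A C$^*$-algebra $A$ is **stable** if $A\cong A\otimes\mathcal K(\ell^2)$, and **elementary**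 if $A\cong\mathcal K(H)$ for some Hilbert space $H$. It has **nuclear dimension** at most $d$ if for every finite $G\subset A$ and $\varepsilon>0$ there are a finite-dimensional C$^*$-algebra $R=R_0\oplus\dots\oplus R_d$, a completely positive contraction $\alpha\colon A\to R$ and a completely positive map $\beta\colon R\to A$ with $\|\beta\alpha(a)-a\|<\varepsilon$ for $a\in G$, such that each $\beta|_{R_i}$ is contractive and sends orthogonal positive elements to orthogonal elements. A finite-dimensional algebra has nuclear dimension $0$: take $R=A$ and $\alpha=\beta=\mathrm{id}$.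

*Proof of Proposition C.* We may assume $A\ne0$. Cutting down to the range of the image of $1$, a nonzero finite-dimensional representation of $M(A)$ may be taken unital. In each case we produce a unital subalgebra that has no such representation.

**The case $A\cong A\otimes\mathcal Z$.** The algebra $M(A)\cong M(A\otimes\mathcal Z)$ contains the unital copy $1\otimes\mathcal Z$ of $\mathcal Z$. A unital finite-dimensional representation of $M(A)$ would restrict to a nonzero representation of the simple algebra $\mathcal Z$. This would be injective, which is impossible since $\mathcal Z$ is infinite-dimensional.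

**The case $M_k(A)$ stable.** Then $M(M_k(A))\cong M(M_k(A)\otimes\mathcal K(\ell^2))$ contains the unital copy $1\otimes B(\ell^2)$ of $B(\ell^2)$, and $M(M_k(A))=M_k(M(A))$. For every $j$ the algebra $B(\ell^2)\cong M_j(B(\ell^2))$ contains $M_j$ unitally, so a unital representation of it of finite dimension $N\geq1$ would require $j\mid N$ for all $j$. Thus $B(\ell^2)$ has no nonzero finite-dimensional representation, and therefore neither has $M_k(M(A))$. But a finite-dimensional representation $\pi\ne0$ of $M(A)$ would give the nonzero finite-dimensional representation $\mathrm{id}_{M_k}\otimes\pi$ of $M_k(M(A))$.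

**Finite nuclear dimension.** Let $A$ be simple and separable with finite nuclear dimension. If $A$ is not elementary, then $A\cong A\otimes\mathcal Z$ (Winter, Invent. Math. 2012, in the unital case; Tikuisis, Math. Ann. 2014, in general), so $M(A)$ has no character by the first case. If $A$ is elementary, then by separability $A\cong\mathcal K(\ell^2)$ or $A\cong M_k$. In the first case $A$ is stable, and $M(A)$ has no character. In the second $M(A)=M_k$ has a character only for $k=1$. So if $M(A)$ has a character, then $A\cong\mathbb C$. $\blacksquare$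

Consequently the algebras constructed above for which $M(A)$ has a character are not $\mathcal Z$-stable, have no stable matrix amplification, and have infinite nuclear dimension.
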